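
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Z-transformations on Euclidean Jordan algebras\\ with the Q-property but without the P-property}


\begin{abstract}
For a Z-matrix, the P-property and the Q-property of the linear complementarity problem are equivalent. It was conjectured that the same equivalence holds for Z-transformations on every Euclidean Jordan algebra. We disprove this by an explicit example on the real symmetric $3\times3$ matrices. We then determine all algebras on which the equivalence does hold: they are the products of copies of $\mathbb R$ with at most one further factor, where that factor is simple of rank $2$.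
\end{abstract}

\section{The question and the answer}

Let $(V,\langle\cdot,\cdot\rangle,\circ)$ be a \emph{Euclidean Jordan algebra}: a finite-dimensional real inner product space with a bilinear product satisfying
\[
x\circ y=y\circ x,\qquad x\circ(x^2\circ y)=x^2\circ(x\circ y),\qquad \langle x\circ y,z\rangle=\langle x,y\circ z\rangle
\]
for all $x,y,z\in V$, and with a unit element $e$. An inner product with the third property is called \emph{associative}. Let $K=\{x^2:x\in V\}$ be the symmetric cone of $V$. We write $x\ge0$ if $x\in K$, $x\le 0$ if $-x\in K$, and $x>0$ if $x\in\operatorname{int}K$. For $a\in V$ let $L_a(x)=a\circ x$. Two elements $a,b$ \emph{operator commute} if $L_aL_b=L_bL_a$.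

Two examples to keep in mind are $\mathbb R^n$ with the usual inner product and the componentwise product, where $K=\mathbb R^n_+$, and the space $S^n$ of real symmetric $n\times n$ matrices with $X\circ Y=\frac12(XY+YX)$ and $\langle X,Y\rangle=\operatorname{trace}(XY)$, where $K$ is the cone of positive semidefinite matrices. In $S^n$ a direct expansion gives
\begin{equation}\label{eq:comm}
(L_XL_Y-L_YL_X)Z=\tfrac14\bigl[[X,Y],Z\bigr],\qquad [X,Y]=XY-YX,
\end{equation}
so matrices that commute in the usual sense, such as two diagonal matrices, operator commute.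

Given a linear map $L:V\to V$ and $q\in V$, the linear complementarity problem $\mathrm{LCP}(L,K,q)$ is to find $x\in V$ with
\[
x\ge0,\qquad L(x)+q\ge0,\qquad \langle L(x)+q,x\rangle=0 .
\]
Consider four properties of $L$.
\begin{itemize}
\item \emph{P-property}: if $x$ and $L(x)$ operator commute and $x\circ L(x)\le0$, then $x=0$.
\item \emph{Q-property}: $\mathrm{LCP}(L,K,q)$ has a solution for every $q\in V$.
\item \emph{S-property}: there is $d>0$ with $L(d)>0$.
\item \emph{Z-property}: if $x,y\in K$ and $\langle x,y\rangle=0$, then $\langle L(x),y\rangle\le0$. A map with this property is a \emph{Z-transformation}.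
\end{itemize}
On $\mathbb R^n$ the Z-transformations are the Z-matrices, those with nonpositive off-diagonal entries, and the P-property of a matrix $M$ is the condition ``$x_i(Mx)_i\le0$ for all $i$ implies $x=0$''. A simple source of Z-transformations is the following: if $T(K)\subseteq K$ (we then call the linear map $T$ \emph{positive}), then $I-T$ has the Z-property, because $\langle (I-T)x,y\rangle=-\langle Tx,y\rangle\le0$ when $x,y\in K$ are orthogonal.

We use two known results.
\begin{enumerate}
\item[(R1)] For every linear $L$ on $V$, P $\Rightarrow$ Q $\Rightarrow$ S \cite{GST}.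
\item[(R2)] For a Z-transformation $L$ the following are equivalent: the S-property; positive stability (every eigenvalue of $L$ has positive real part); $L$ is invertible with $L^{-1}(K)\subseteq K$; the Q-property \cite{Stern,GT}.
\end{enumerate}
So for Z-transformations P implies Q, and Q is the same as S. The question is whether S implies P. In the classical case it does, by a short argument.

\medskip
\noindent\textbf{The case $V=\mathbb R^n$.} Let $M$ be a Z-matrix and let $d>0$ satisfy $Md>0$. Suppose $x\neq0$, and choose $i$ so that $\rho=|x_i|/d_i$ is largest. Replacing $x$ by $-x$ if necessary, let $x_i>0$. Since $x_j\le\rho d_j$ for all $j$, $x_i=\rho d_i$, and $M_{ij}\le0$ for $j\ne i$,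
\[
(Mx)_i=M_{ii}x_i+\sum_{j\ne i}M_{ij}x_j\ \ge\ \rho\sum_jM_{ij}d_j=\rho(Md)_i>0 .
\]
Hence $x_i(Mx)_i>0$, and $M$ has the P-property.

\medskip
The equivalence P $=$ Q is also known on $S^n$ for the Lyapunov transformations $X\mapsto AX+XA^T$ and the Stein transformations $X\mapsto X-AXA^T$, for every real $n\times n$ matrix $A$. The conjecture, taken from \cite{Gowda}, is that \emph{P $=$ Q for every Z-transformation on every Euclidean Jordan algebra}. This is false.

\begin{theorem}\label{thm:main1}
On $V=S^3$ there is a Z-transformation with the Q-property but without the P-property.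
\end{theorem}

An explicit one is given in \eqref{eq:S3example}. The second theorem says exactly where the conjecture is true. Recall that a Euclidean Jordan algebra is a direct sum of simple ideals, and that its \emph{rank} is the number of elements in a Jordan frame, that is, in a system of pairwise orthogonal primitive idempotents with sum $e$. The simple algebras of rank $2$ are the \emph{spin factors} $\mathbb R\oplus\mathbb R^m$, $m\ge2$, whose cones are the Lorentz cones (Section~\ref{sec:spin}).

\begin{theorem}\label{thm:main2}
Let $V\ne\{0\}$ be a Euclidean Jordan algebra with decomposition $V=V_1\oplus\dots\oplus V_s$ into simple ideals. The following are equivalent.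
\begin{enumerate}
\item[(i)] For every Z-transformation $L$ on $V$: $L$ has the P-property if and only if $L$ has the Q-property.
\item[(ii)] No $V_i$ has rank $\ge3$, and at most one $V_i$ has rank $2$. That is, $V\cong\mathbb R^k$ or $V\cong\mathbb R^k\times J$, where $k\ge0$ and $J$ is a spin factor of dimension $\ge3$.
\end{enumerate}
\end{theorem}

By (R1) and (R2), statement (i) is equivalent to
\begin{enumerate}
\item[(i$'$)] every Z-transformation on $V$ with the S-property has the P-property,
\end{enumerate}
and we work with (i$'$). By Theorem~\ref{thm:main2} the equivalence holds on $\mathbb R^n$, on $S^2$ and on $\mathbb R^k\times S^2$. It fails on $S^n$ for $n\ge3$ and on $S^2\times S^2$.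

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:frame} shows which step of the classical argument is lost on $S^n$. Section~\ref{sec:recipe} turns this into a recipe for Z-transformations with Q but not P, which are of the form identity minus a positive map of rank two, and applies it on $S^2\times S^2$ and on $S^3$. In Section~\ref{sec:fail} these examples are carried over to every algebra that violates (ii). For the converse, Section~\ref{sec:spin} treats a single spin factor by means of the Lorentz form, and Section~\ref{sec:line} adds the factors $\mathbb R$ one at a time.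

\medskip
\noindent\textbf{Standard facts.} We refer to \cite{FK} for the following.
\begin{itemize}
\item[(F1)] $K$ is a closed convex cone, self-dual for any associative inner product: $a\in K$ if and only if $\langle a,x\rangle\ge0$ for all $x\in K$ \cite[Thm.~III.2.1]{FK}. Consequently $K\cap(-K)=\{0\}$; a linear functional is nonnegative on $K$ exactly when it has the form $x\mapsto\langle a,x\rangle$ with $a\in K$; and $a>0$ if and only if $\langle a,x\rangle>0$ for all $0\ne x\in K$. In particular $e>0$, since $\langle e,x^2\rangle=\langle x,x\rangle>0$ for $x\ne0$. Also $\operatorname{int}K+K\subseteq\operatorname{int}K$.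
\item[(F2)] Different simple ideals are orthogonal and multiply to zero, and $K$ is the product of their cones \cite[Ch.~III]{FK}.
\item[(F3)] The simple algebras are $\mathbb R$ (rank $1$); the spin factors $\mathbb R\oplus\mathbb R^m$, $m\ge2$ (rank $2$); the Hermitian matrices $\mathrm{Herm}_r(\mathbb R)=S^r$, $\mathrm{Herm}_r(\mathbb C)$, $\mathrm{Herm}_r(\mathbb H)$ for $r\ge3$ (rank $r$); and $\mathrm{Herm}_3(\mathbb O)$ (rank $3$) \cite[Ch.~V]{FK}.
\item[(F4)] On a simple algebra any two associative inner products are positive multiples of each other \cite[Prop.~III.4.1]{FK}.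
\item[(F5)] For every $a$ the operators $L_{a^p}$, $p\ge1$, commute with one another \cite[Ch.~II, \S1]{FK}.
\end{itemize}
From (F5) we draw one consequence. Let $c_1,\dots,c_r$ be nonzero idempotents that are pairwise orthogonal, meaning $c_i\circ c_j=0$ for $i\ne j$. \emph{Then any two elements of $\operatorname{span}(c_1,\dots,c_r)$ operator commute.} Indeed, put $a=\sum_i i\,c_i$, so that $a^p=\sum_i i^p c_i$. By interpolation at the points $0,1,\dots,r$ there is, for each $j$, a polynomial without constant term that takes the value $1$ at $j$ and $0$ at the other points of $\{1,\dots,r\}$. Thus each $c_j$ is a linear combination of the powers $a^p$, $p\ge1$. So the operators $L_{c_j}$ commute with one another, and hence so do all their linear combinations.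

\section{What goes wrong with the classical argument}\label{sec:frame}

Let $L$ be a Z-transformation on $S^n$ and suppose that $D=\operatorname{diag}(x_1,\dots,x_n)$ and $L(D)=\operatorname{diag}(y_1,\dots,y_n)$ are both diagonal. Put $M_{ij}=\langle L(E_{jj}),E_{ii}\rangle$, where $E_{ii}$ are the diagonal matrix units. Then $y=Mx$, and $M$ is a Z-matrix because $\langle E_{ii},E_{jj}\rangle=0$ for $i\ne j$. If $M$ had the S-property, then the argument of Section~1 would show that $D\circ L(D)\le0$ forces $D=0$. But the S-property does not pass from $L$ to $M$.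

\begin{example}\label{ex:small}
On $S^2$ let
\[
\varphi=\begin{pmatrix}2\\1\end{pmatrix},\qquad
B=\begin{pmatrix}1\\-2\end{pmatrix}\begin{pmatrix}1&-2\end{pmatrix}=\begin{pmatrix}1&-2\\-2&4\end{pmatrix},\qquad
T(X)=(\varphi^TX\varphi)\,B .
\]
The map $T$ is positive. Since $B\varphi=0$ we have $T(B)=0$, hence $T^2=0$. So $L=I-T$ is a Z-transformation with $L^{-1}=I+T$, which maps $K$ into $K$, and $L$ has the S-property by (R2). The diagonals of $L(E_{11})=E_{11}-4B$ and $L(E_{22})=E_{22}-B$ are $(-3,-16)$ and $(-1,-3)$, so
\[
M=\begin{pmatrix}-3&-1\\-16&-3\end{pmatrix},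
\]
which sends every positive vector to a negative one. The off-diagonal entries of $B$, which $M$ does not see, are what make $\varphi^TB\varphi=0$.
\end{example}

This $L$ gives no violation of the P-property in which $D$ and $L(D)$ are both diagonal. Indeed, $T(D)=D-L(D)$ is then a diagonal multiple of $B$, so $T(D)=0$; hence $L(D)=D$, and $D^2\le0$ gives $D=0$. To exploit the defect, the off-diagonal entries have to be present in $T$ but absent from $T(D)$. This suggests taking $T$ with two terms and letting $T(D)$ be a \emph{difference} of two positive semidefinite matrices with the same off-diagonal entries. For $L=I-T$, $D=\operatorname{diag}(x_i)$ and $T(D)=\operatorname{diag}(t_i)$, the condition $D\circ L(D)\le0$ reads $x_i(x_i-t_i)\le0$: whenever $x_i\ne0$, the number $t_i$ has the sign of $x_i$ and $|t_i|\ge|x_i|$. So we look for a positive $T$, with all eigenvalues of modulus less than $1$, that shrinks no diagonal entry of some nonzero diagonal matrix $D$.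

\section{A recipe, and two examples}\label{sec:recipe}

\begin{lemma}\label{lem:recipe}
Let $V$ be a Euclidean Jordan algebra, let $f,g$ be linear functionals on $V$ that are nonnegative on $K$, and let $u,v\in K$ satisfy
\begin{equation}\label{eq:cond1}
f(v)=g(u)=0,\qquad f(u)<1,\qquad g(v)<1 .
\end{equation}
Then $L(x)=x-f(x)u-g(x)v$ is a Z-transformation with the Q-property.

Suppose moreover that there are $D\in V$ and pairwise orthogonal nonzero idempotents $c_1,\dots,c_r$ with
\begin{equation}\label{eq:cond2}
f(D)=1,\qquad g(D)=-1,\qquad D,\;u-v\in\operatorname{span}(c_1,\dots,c_r),\qquad D\circ(D-u+v)\le0 .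
\end{equation}
Then $L$ does not have the P-property.
\end{lemma}

\begin{proof}
The map $T(x)=f(x)u+g(x)v$ is positive, so $L=I-T$ has the Z-property. By \eqref{eq:cond1}, $L(u)=(1-f(u))u$ and $L(v)=(1-g(v))v$. Put
\[
d=e+\frac{f(e)}{1-f(u)}\,u+\frac{g(e)}{1-g(v)}\,v .
\]
The coefficients are nonnegative, so $d\in e+K$ and $d>0$, while
\[
L(d)=e-f(e)u-g(e)v+f(e)u+g(e)v=e>0 .
\]
So $L$ has the S-property, and by (R2) the Q-property.

Under \eqref{eq:cond2} we have $T(D)=u-v$ and $L(D)=D-u+v$. Both $D$ and $L(D)$ lie in the span of the $c_i$, so they operator commute. Also $D\circ L(D)\le0$, and $D\ne0$ because $f(D)=1$. So P fails.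
\end{proof}

The condition $f(v)=g(u)=0$ decouples the two terms of $T$, in that $T(u)=f(u)u$ and $T(v)=g(v)v$. The numbers $f(u)$ and $g(v)$ can therefore be less than $1$ although $T(D)=u-v$ is, entry by entry, at least as large as $D$.

By \emph{recipe data} on $V$ we mean functionals $f,g$ that are nonnegative on $K$, elements $u,v\in K$ and $D\in V$, and pairwise orthogonal nonzero idempotents $c_1,\dots,c_r$ that satisfy \eqref{eq:cond1} and \eqref{eq:cond2}. The first example pairs the matrix $B$ of Example~\ref{ex:small} with a second matrix $A$ that has the same off-diagonal entry, and it uses two copies of $S^2$.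

\begin{proposition}\label{prop:S2S2}
There are recipe data on $S^2\times S^2$.
\end{proposition}

\begin{proof}
Let $\varphi$ and $B$ be as in Example~\ref{ex:small}, and let
\[
A=\begin{pmatrix}2&-2\\-2&2\end{pmatrix}=2\begin{pmatrix}1\\-1\end{pmatrix}\begin{pmatrix}1&-1\end{pmatrix},\qquad \delta=\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
Then $A,B\ge0$, $\varphi^TB\varphi=0$, $\varphi^TA\varphi=2$, $\varphi^T\delta\varphi=3$ and $A-B=\operatorname{diag}(1,-2)$. Put
\[
f(X,Y)=\tfrac13\varphi^TX\varphi,\quad g(X,Y)=\tfrac13\varphi^TY\varphi,\quad u=(A,B),\quad v=(B,A),\quad D=(\delta,-\delta).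
\]
Both functionals are nonnegative on the cone, and $u,v$ lie in it. Moreover
\[
f(v)=g(u)=\tfrac13\varphi^TB\varphi=0,\quad f(u)=g(v)=\tfrac13\varphi^TA\varphi=\tfrac23,\quad f(D)=1,\quad g(D)=-1 .
\]
The elements $D$ and
$u-v=\bigl(\operatorname{diag}(1,-2),\operatorname{diag}(-1,2)\bigr)$
lie in the span of the orthogonal idempotents $(E_{11},0),(E_{22},0),(0,E_{11}),(0,E_{22})$. Finally,
\[
D-u+v=\bigl(\operatorname{diag}(0,1),\operatorname{diag}(0,-1)\bigr),\qquad
D\circ(D-u+v)=\bigl(\operatorname{diag}(0,-1),\operatorname{diag}(0,-1)\bigr)\le0 .\qedhere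
\]
\end{proof}

In this example the two functionals live on different factors. On $S^3$ they have to share one space; Remark~\ref{rem:numbers} explains the choice of the numbers below.

\begin{proof}[Proof of Theorem~\ref{thm:main1}]
Let
\[
\varphi=\begin{pmatrix}4\\0\\1\end{pmatrix},\quad \psi=\begin{pmatrix}1\\1\\2\end{pmatrix},\quad
G=\begin{pmatrix}2&6&-4\\6&42&-24\\-4&-24&14\end{pmatrix},\quad
H=\begin{pmatrix}1&6&-4\\6&36&-24\\-4&-24&16\end{pmatrix}
\]
and
\begin{equation}\label{eq:S3example}
L(X)=X-\tfrac1{15}(\varphi^TX\varphi)\,G-\tfrac12(\psi^TX\psi)\,H .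
\end{equation}
This is the map of Lemma~\ref{lem:recipe} for $f(X)=\frac1{15}\varphi^TX\varphi$, $g(X)=\frac12\psi^TX\psi$, $u=G$, $v=H$. The functionals are nonnegative on $K$. We check the other hypotheses. With $h=(1,6,-4)^T$, $a=(1,3,-2)^T$, $b=(0,2,-1)^T$ one has
\[
H=hh^T,\qquad G=2aa^T+6bb^T ,
\]
since
\[
2aa^T=\begin{pmatrix}2&6&-4\\6&18&-12\\-4&-12&8\end{pmatrix},\qquad
6bb^T=\begin{pmatrix}0&0&0\\0&24&-12\\0&-12&6\end{pmatrix}.
\]
So $G,H\ge0$. The scalar products needed are
\[
h^T\varphi=4-4=0,\quad h^T\psi=1+6-8=-1,\quad a^T\psi=1+3-4=0,\quad b^T\psi=2-2=0,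
\]
\[
a^T\varphi=4-2=2,\quad b^T\varphi=-1 .
\]
Hence $f(H)=0$ and $g(G)=0$, while
\[
f(G)=\tfrac1{15}\bigl(2\cdot2^2+6\cdot1\bigr)=\tfrac{14}{15}<1,\qquad g(H)=\tfrac12\cdot1=\tfrac12<1 ,
\]
which is \eqref{eq:cond1}. Now let $D=\operatorname{diag}(1,1,-1)$. Then $\varphi^TD\varphi=16-1=15$ and $\psi^TD\psi=1+1-4=-2$, so $f(D)=1$ and $g(D)=-1$. Further,
\[
G-H=\operatorname{diag}(1,6,-2),\qquad L(D)=D-G+H=\operatorname{diag}(0,-5,1),
\]
\[
D\circ L(D)=\operatorname{diag}(0,-5,-1)\le0 .
\]
With $c_i=E_{ii}$ this is \eqref{eq:cond2} (here the operator commutativity of $D$ and $L(D)$ is also immediate from \eqref{eq:comm}). By Lemma~\ref{lem:recipe}, $L$ is a Z-transformation with the Q-property and without the P-property.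
\end{proof}

In this example $d=I+17G+6H$ satisfies $L(d)=I$, and the eigenvalues of $L$ are $\frac1{15}$, $\frac12$ and $1$ (four times).

\begin{remark}[How the numbers arise]\label{rem:numbers}
Write $\Delta=u-v$. Since $f(v)=g(u)=0$, we have $f(u)=f(\Delta)$ and $g(v)=-g(\Delta)$. As $f(D)=1$ and $g(D)=-1$, the two inequalities in \eqref{eq:cond1} say
\begin{equation}\label{eq:pushpull}
f(D-\Delta)>0>g(D-\Delta).
\end{equation}
On $S^3$ take $D=\operatorname{diag}(1,1,-1)$ and $\Delta=\operatorname{diag}(1,6,-2)$; then $D-\Delta=\operatorname{diag}(0,-5,1)$. If $f$ is a positive multiple of $X\mapsto\varphi^TX\varphi$, then we need $\varphi_3^2>5\varphi_2^2$ and still $\varphi^TD\varphi=\varphi_1^2+\varphi_2^2-\varphi_3^2>0$; the first coordinate, on which $D-\Delta$ vanishes, supplies the room. Similarly, $\psi$ needs $\psi_3^2<5\psi_2^2$ and $\psi_1^2+\psi_2^2<\psi_3^2$. One also wants $G\psi=0$ and $H\varphi=(G-\Delta)\varphi=0$, which forces $\varphi^T\Delta\psi=\varphi^TG\psi=0$. Here $\varphi^T\Delta\psi=4+0-4=0$.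

With only two diagonal entries there is no such room, so the recipe cannot succeed on $S^2$ with $D=\operatorname{diag}(1,-1)$. To see this, note first that $D$ has distinct nonzero eigenvalues, so the idempotents $c_i$ must be $E_{11}$ and $E_{22}$, and $\Delta=\operatorname{diag}(s,-t)$. The last condition in \eqref{eq:cond2} gives $s,t\ge1$. Put $f_i=f(E_{ii})\ge0$ and $g_i=g(E_{ii})\ge0$, so $f_1>f_2$ and $g_1<g_2$. Then \eqref{eq:pushpull} gives $(s-1)f_1<(t-1)f_2\le(t-1)f_1$, hence $s<t$, and also $(t-1)g_2<(s-1)g_1\le(s-1)g_2$, hence $t<s$, a contradiction. Section~\ref{sec:spin} shows more: on $S^2$ every Z-transformation with the Q-property has the P-property.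
\end{remark}

\begin{remark}
The map \eqref{eq:S3example} has the Stein-type form $L(X)=X-\sum_{i=1}^3A_iXA_i^T$ with $A_1=\sqrt{\tfrac{2}{15}}\,a\varphi^T$, $A_2=\sqrt{\tfrac{6}{15}}\,b\varphi^T$, $A_3=\frac1{\sqrt2}\,h\psi^T$. So a three-term map of this kind can have Q without P, although one-term Stein transformations satisfy P $=$ Q.
\end{remark}

\section{All algebras on which the equivalence fails}\label{sec:fail}

Recipe data can be extended from a subalgebra to the whole algebra. The subalgebra need not contain the unit of $V$.

\begin{lemma}\label{lem:transfer}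
Let $W\subseteq V$ be a subspace that is closed under $\circ$ and has its own unit. If there are recipe data on $W$, then there is a Z-transformation on $V$ with the Q-property but without the P-property.
\end{lemma}

\begin{proof}
With the restricted inner product $W$ is a Euclidean Jordan algebra, and its cone $K_W$ of squares is contained in $K$. Let $f,g,u,v,D,c_1,\dots,c_r$ be recipe data on $W$. By (F1) applied to $W$, the functionals have the form $f(w)=\langle a,w\rangle$ and $g(w)=\langle b,w\rangle$ with $a,b\in K_W$. Extend them to $V$ by $f(x)=\langle a,x\rangle$, $g(x)=\langle b,x\rangle$. Since $a,b\in K$, the extensions are nonnegative on $K$. All other conditions concern elements of $W$ only, and they persist in $V$ because $K_W\subseteq K$. Apply Lemma~\ref{lem:recipe} in $V$.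
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main2}, \textup{(i)} $\Rightarrow$ \textup{(ii)}]
Suppose that (ii) fails. The definition of recipe data involves only the linear structure, the product and the set of squares, so such data can be transported along algebra isomorphisms. By Lemma~\ref{lem:transfer} it is enough to find a subalgebra of $V$ isomorphic to $S^3$ or to $S^2\times S^2$.

\emph{Some $V_i$ has rank $\ge3$.} By (F3), $V_i$ is isomorphic to $\mathrm{Herm}_r$ over $\mathbb R$, $\mathbb C$ or $\mathbb H$ with $r\ge3$, or to $\mathrm{Herm}_3(\mathbb O)$. The matrices with real entries that vanish outside the upper left $3\times3$ corner form a subalgebra isomorphic to $S^3$. The data are those in the proof of Theorem~\ref{thm:main1}.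

\emph{No $V_i$ has rank $\ge3$, and $V_i,V_j$ have rank $2$ for some $i\ne j$.} Both are spin factors $\mathbb R\oplus\mathbb R^m$, possibly with different $m\ge2$, with product $(a,\xi)\circ(b,\eta)=(ab+\xi\cdot\eta,\,a\eta+b\xi)$. Each contains the subalgebra $\mathbb R\oplus\mathbb R^2$, and
\[
(a,\xi_1,\xi_2)\mapsto\begin{pmatrix}a+\xi_1&\xi_2\\ \xi_2&a-\xi_1\end{pmatrix}
\]
is an isomorphism of $\mathbb R\oplus\mathbb R^2$ onto $S^2$: for two trace-free matrices $X,Y\in S^2$ with parameters $\xi,\eta$ one has $\frac12(XY+YX)=(\xi\cdot\eta)I$. Since $V_i\circ V_j=0$ by (F2), $V$ contains a subalgebra isomorphic to $S^2\times S^2$. The data are those of Proposition~\ref{prop:S2S2}.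

In both cases (i) fails.
\end{proof}

\section{Spin factors}\label{sec:spin}

Let $J=\mathbb R\oplus\mathbb R^m$, $m\ge2$, with
\[
(a,\xi)\circ(b,\eta)=(ab+\xi\cdot\eta,\;a\eta+b\xi),\qquad K=\{(a,\xi):a\ge\|\xi\|\}.
\]
The standard inner product $ab+\xi\cdot\eta$ is associative, because $\langle(a,\xi)\circ(b,\eta),(c,\zeta)\rangle=abc+a\,\eta\cdot\zeta+b\,\xi\cdot\zeta+c\,\xi\cdot\eta$ is symmetric in the three arguments. By (F4) every associative inner product on $J$ is a positive multiple of it. Such a factor affects none of the properties P, S, Z, so we use the standard one.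

Put $R(a,\xi)=(a,-\xi)$ and
\[
[x,y]=\langle x,Ry\rangle ,\qquad [(a,\xi),(b,\eta)]=ab-\xi\cdot\eta ,
\]
the Lorentz form, of signature $(1,m)$. The reflection $R$ preserves $K$ and $\operatorname{int}K$. For a unit vector $w\in\mathbb R^m$ the elements $e_1=\frac12(1,w)$, $e_2=\frac12(1,-w)$ form a Jordan frame, and
\begin{equation}\label{eq:frame}
\langle e_1,e_2\rangle=0,\qquad [e_1,e_1]=[e_2,e_2]=0,\qquad [e_1,e_2]=\tfrac12 .
\end{equation}
Since $x_1e_1+x_2e_2=\frac12(x_1+x_2,\,(x_1-x_2)w)$, this element is in $K$ exactly when $x_1,x_2\ge0$. For $x=x_1e_1+x_2e_2$ we have $[x,x]=x_1x_2$.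

\medskip
\noindent\textbf{The idea.} Let $L$ be a Z-transformation on $J$ and put
\[
h(x)=[x,L(x)]=\langle L(x),Rx\rangle .
\]
Suppose $x=x_1e_1+x_2e_2$, $L(x)=y_1e_1+y_2e_2$ and $x_iy_i\le0$ for $i=1,2$. By \eqref{eq:frame}, $h(x)=\frac12(x_1y_2+x_2y_1)$. If $x_1x_2<0$, then $y_1$ is zero or has the sign of $x_2$, and $y_2$ is zero or has the sign of $x_1$; therefore $h(x)\ge0$. On the other hand, as in Section~\ref{sec:frame}, we can write $y=Mx$ with the Z-matrix $M_{ij}=\langle L(e_j),e_i\rangle/\|e_i\|^2$ of this frame. Then
\[
h(x)=\tfrac12\bigl(M_{21}x_1^2+(M_{11}+M_{22})x_1x_2+M_{12}x_2^2\bigr)\le\tfrac12(M_{11}+M_{22})x_1x_2 ,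
\]
which is negative, a contradiction, \emph{if} $M_{11}+M_{22}>0$. Example~\ref{ex:small} shows that this trace can be negative in a given frame. But the inequality has used only that $h\le0$ on the null vectors $e_1,e_2$ of a plane. In rank $2$ every null vector of the Lorentz form is, up to sign, in $K$, so the Z-property gives $h\le0$ on \emph{all} null vectors. We may thus replace the plane of the frame by the plane through $x$ and an element $d$ that certifies the S-property; there the condition on the trace is replaced by $h(d)>0$.

\begin{lemma}\label{lem:plane}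
Let $L$ be a Z-transformation on $J$ and suppose $h(d)>0$ for some $d$ with $[d,d]>0$. Then $h(x)<0$ for every $x$ with $[x,x]<0$.
\end{lemma}

\begin{proof}
Since $[d,d]>0>[x,x]$, the vectors $d$ and $x$ are linearly independent, and the form $[\cdot,\cdot]$ on the plane they span takes both signs. So it has signature $(1,1)$ there, and the plane has a basis of null vectors $n_1,n_2$. A null vector $(a,\xi)$ has $|a|=\|\xi\|$, so after changing signs we may take $n_1,n_2\in K$. Then $[n_1,n_2]=\langle n_1,Rn_2\rangle\ge0$, and it is nonzero since the form does not vanish on the plane. Hence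
\[
[\alpha n_1+\beta n_2,\alpha n_1+\beta n_2]=2\alpha\beta[n_1,n_2]\quad\text{has the sign of }\alpha\beta .
\]
The elements $n_i$ and $Rn_i$ are in $K$ and $\langle n_i,Rn_i\rangle=[n_i,n_i]=0$. By the Z-property, $h(n_i)=\langle L(n_i),Rn_i\rangle\le0$. So on the plane
\[
h(\alpha n_1+\beta n_2)=a_1\alpha^2+2b\alpha\beta+a_2\beta^2\qquad\text{with } a_1,a_2\le0 .
\]
At $d$ we have $\alpha\beta>0$ and $h>0$, which forces $b>0$. At $x$ we have $\alpha\beta<0$, so the middle term is negative and the other two are nonpositive. Thus $h(x)<0$.
\end{proof}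

\begin{proposition}\label{prop:spin}
Statement \textup{(i$'$)} holds on every spin factor $J=\mathbb R\oplus\mathbb R^m$, $m\ge2$.
\end{proposition}

\begin{proof}
Let $L$ be a Z-transformation with the S-property, and take $d>0$ with $L(d)>0$. Then $[d,d]>0$. Since $Rd>0$, also $h(d)=\langle L(d),Rd\rangle>0$. So the hypothesis of Lemma~\ref{lem:plane} holds.

Let $x$ and $L(x)$ operator commute with $x\circ L(x)\le0$. We first put them in a common frame. For $x=(a,\xi)$ and $y=(b,\eta)$ a direct computation gives
\[
(L_xL_y-L_yL_x)(c,\zeta)=\bigl(0,\;(\eta\cdot\zeta)\xi-(\xi\cdot\zeta)\eta\bigr),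
\]
which vanishes for all $\zeta$ only if $\xi$ and $\eta$ are linearly dependent. So there is a unit vector $w$ such that the vector parts of $x$ and of $L(x)$ are both multiples of $w$, and in the corresponding frame
\[
x=x_1e_1+x_2e_2,\qquad L(x)=y_1e_1+y_2e_2 .
\]
The condition $x\circ L(x)=x_1y_1e_1+x_2y_2e_2\le0$ means $x_1y_1\le0$ and $x_2y_2\le0$.

If $x_1x_2<0$, then $[x,x]<0$ and Lemma~\ref{lem:plane} gives $h(x)<0$, whereas $h(x)=\frac12(x_1y_2+x_2y_1)\ge0$ as seen above. This is impossible.

So $x_1x_2\ge0$, and replacing $x$ by $-x$ if necessary we may assume $x_1,x_2\ge0$, that is, $x\ge0$. If $x_i>0$, then $y_i\le0$. If $x_i=0$, then $\langle x,e_i\rangle=0$, and the Z-property gives $y_i\|e_i\|^2=\langle L(x),e_i\rangle\le0$. Therefore $-L(x)\in K$. By (R2), $L^{-1}(K)\subseteq K$, so $-x\in K$. Together with $x\in K$ this gives $x=0$.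
\end{proof}

\section{Adding lines, and the end of the proof}\label{sec:line}

It remains to add factors $\mathbb R$. Splitting off one coordinate of a Z-matrix can be done in two ways: delete it, or eliminate it and keep the Schur complement. The proof below uses the family of maps $M_\theta$, $0\le\theta\le1$, that interpolates between the two. All of them inherit the properties Z and S. Given a vector $x$ that would violate P for the large map, we choose $\theta$, depending on $x$, so that the $W$-component of $x$ would violate P for $M_\theta$.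

\begin{lemma}\label{lem:line}
Let $V=\mathbb R\times W$ be a Euclidean Jordan algebra, where $W\neq\{0\}$ is a Euclidean Jordan algebra with the inner product restricted from $V$. If \textup{(i$'$)} holds on $W$, then it holds on $V$.
\end{lemma}

\begin{proof}
The two factors are orthogonal, since $\langle(1,0),(0,w)\rangle=\langle(1,0)\circ(1,0),(0,w)\rangle=\langle(1,0),(1,0)\circ(0,w)\rangle=0$. So the inner product is $c\,rr'+\langle w,w'\rangle$ for some $c>0$, and the cone is $\mathbb R_+\times K_W$. Let $L$ be a Z-transformation on $V$ with the S-property, and write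
\[
L(r,w)=\bigl(\tau r-m(w),\;-rk+Mw\bigr)
\]
with $\tau\in\mathbb R$, $k\in W$, a linear functional $m$ on $W$ and a linear map $M:W\to W$. We apply the Z-property to three kinds of orthogonal pairs.
\begin{itemize}
\item The pair $(1,0),(0,w)$ with $w\in K_W$ gives $-\langle k,w\rangle\le0$. So $k\in K_W$ by self-duality.
\item The pair $(0,w),(1,0)$ with $w\in K_W$ gives $-c\,m(w)\le0$. So $m\ge0$ on $K_W$.
\item The pairs $(0,w),(0,w')$ with $w,w'\in K_W$ orthogonal show that $M$ is a Z-transformation.
\end{itemize}
By the S-property there are $d_0>0$ and $d'\in\operatorname{int}K_W$ with $\tau d_0-m(d')>0$ and $Md'-d_0k>0$. As $m(d')\ge0$, it follows that $\tau>0$. For $\theta\in[0,1]$ put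
\[
M_\theta w=Mw-\frac{\theta}{\tau}\,m(w)\,k .
\]
($M_0=M$ is the compression of $L$ to $W$, and $M_1$ is the Schur complement.) If $w,w'\in K_W$ are orthogonal, then $\langle M_\theta w,w'\rangle=\langle Mw,w'\rangle-\frac\theta\tau m(w)\langle k,w'\rangle\le0$, so $M_\theta$ is a Z-transformation. Moreover
\[
M_\theta d'=(Md'-d_0k)+\Bigl(d_0-\frac{\theta\,m(d')}{\tau}\Bigr)k\in\operatorname{int}K_W+K_W=\operatorname{int}K_W ,
\]
because $\theta\,m(d')\le m(d')<\tau d_0$. So $M_\theta$ has the S-property, and by hypothesis the P-property, for every $\theta\in[0,1]$.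

Now let $x=(r,w)$ and $L(x)=(s,v)$ operator commute with $x\circ L(x)\le0$. Multiplication by $(r,w)$ acts as $r$ on $\mathbb R$ and as $L_w$ on $W$. Hence $w$ and $v$ operator commute in $W$, and $rs\le0$, $w\circ v\le0$. Replacing $x$ by $-x$ if necessary, let $r\ge0$.

If $r=0$, then $v=Mw=M_0w$. The P-property of $M_0$ gives $w=0$, so $x=0$.

If $r>0$, then $s=\tau r-m(w)\le0$, so $m(w)\ge\tau r>0$ and $\theta=\tau r/m(w)$ lies in $(0,1]$. For this $\theta$,
\[
M_\theta w=Mw-\frac{1}{\tau}\cdot\frac{\tau r}{m(w)}\,m(w)\,k=Mw-rk=v .
\]
The P-property of $M_\theta$ gives $w=0$, which contradicts $m(w)>0$.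
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main2}, \textup{(ii)} $\Rightarrow$ \textup{(i)}]
On $\mathbb R$ a linear map is multiplication by some $\tau$. The S-property gives $\tau>0$, and then $\tau r^2\le0$ forces $r=0$; so (i$'$) holds on $\mathbb R$. On a spin factor, with any associative inner product, it holds by Proposition~\ref{prop:spin}. If $V\cong\mathbb R^k$, then $k\ge1$ because $V\ne\{0\}$, and we start from one factor $\mathbb R$; if $V\cong\mathbb R^k\times J$, we start from $J$. Adding the remaining factors $\mathbb R$ one at a time by Lemma~\ref{lem:line}, always with the inner product restricted from $V$, gives (i$'$) on $V$, and hence (i).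
\end{proof}

\begin{thebibliography}{9}
\bibitem{FK} J. Faraut, A. Kor\'anyi, \emph{Analysis on Symmetric Cones}, Oxford, 1994.
\bibitem{GST} Gowda, Sznajder, Tao, 2004.
\bibitem{GT} Gowda and Tao, 2009.
\bibitem{Gowda} ``On The P-Property Of Z And Lyapunov-Like Transformations On Euclidean Jordan Algebras'', \texttt{http://www.math.umbc.edu/\%7Egowda/presentations/PrGOW12-01.pdf}.
\bibitem{Stern} Stern, 1981.
\end{thebibliography}

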